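# Cycle factors of prescribed lengths in $k$-strong tournaments

## First guess: $k$-strong tournaments always split as prescribed

A tournament is an orientation of a complete graph: between any two vertices there is exactly one arc. A digraph is strong (strongly connected) if every vertex can be reached from every other by a directed path.

**Definition ($k$-strong).** A digraph $D$ is $k$-strong if $|V(D)|\ge k+1$ and $D-X$ is strongly connected for every $X\subseteq V(D)$ with $|X|<k$.

**Definition ($k$-cycle factor).** A $k$-cycle factor of a digraph $D$ is a collection of $k$ vertex-disjoint directed cycles whose vertex sets together cover $V(D)$.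

Fix integers $n_1,\dots,n_k\ge 3$ with sum $n$, and let $T$ be a tournament on $n$ vertices. When can we cut $T$ into $k$ cycles of lengths exactly $n_1,\dots,n_k$? The answer one would first guess is that it suffices for $T$ to be $k$-strong, always. Let us test it.

For $k=1$ the guess is right. It is Camion's theorem: a strong tournament on at least $3$ vertices has a Hamiltonian cycle.

For $k=2$, mere strength is not enough. Take vertices $v_1,\dots,v_n$ with $v_i\to v_j$ for $i<j$, except that $v_n\to v_1$. This is strong, because $v_1\to v_2\to\dots\to v_n\to v_1$. Along every arc other than $v_n\to v_1$ the index increases, so every cycle uses the arc $v_n\to v_1$. Hence there are no two disjoint cycles at all, and some hypothesis beyond strength is needed.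

For $k=2$ and $2$-strong tournaments, try $n=7$ and lengths $3,4$. Let $T$ have vertex set $\mathbb Z_7$ and arcs $x\to x+1,\ x+2,\ x+4$. Since $\{1,2,4\}$ and $\{-1,-2,-4\}=\{6,5,3\}$ partition the nonzero residues, this is a tournament. It is $2$-strong: all vertices are alike by translation, and after deleting $0$ the cycle $1\to2\to3\to4\to5\to6\to1$ remains ($6\to 6+2=1$). Now look for a $3$-cycle whose complement carries a $4$-cycle. The maps $y\mapsto ay+x$ with $a\in\{1,2,4\}$ are automorphisms, since multiplication by $2$ permutes $\{1,2,4\}$, and such a map sends the arc $0\to1$ to the arc $x\to x+a$. So we may assume that the $3$-cycle contains $0\to 1$. Its third vertex $z$ satisfies $z\in\{2,3,5\}$ (as $1\to z$) and $z\in\{6,5,3\}$ (as $z\to0$), so $z=3$ or $z=5$.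

* For $\{0,1,3\}$ the complement is $\{2,4,5,6\}$. The out-neighbors of $6$ are $0,1,3$, so $6$ is a sink there.
* For $\{0,1,5\}$ the complement is $\{2,3,4,6\}$. The out-neighbors of $2$ are $3,4,6$, so $2$ is a source there.

In neither case is there a $4$-cycle on the complement. So the first guess is false as it stands: this $2$-strong tournament has no factor with lengths $3,4$. What can survive is the guess with finitely many exceptions. This is a conjecture of Song, which we take from *Digraphs: Theory, Algorithms and Applications* (http://www.cs.rhul.ac.uk/books/dbook/mainNP.pdf).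

**Conjecture (Song).** For any $k$ integers $n_1,\dots,n_k$ with $n_i\ge3$ for $i=1,\dots,k$ and $\sum_{i=1}^k n_i=n$, all but a finite number of $k$-strong tournaments on $n$ vertices contain a $k$-cycle factor such that the $k$ cycles have the lengths $n_1,\dots,n_k$, respectively.

Tournaments are counted up to isomorphism. For fixed $n$ there are only finitely many, so "all but a finite number" is understood with $k$ fixed: over all $n$ and all choices of $n_1,\dots,n_k$, only finitely many isomorphism classes of $k$-strong tournaments fail to have the required factor. In this form the conjecture is true.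

**Theorem 1.** Let $k\ge1$, $n\ge 10^{13}k^{10}$, and $n_1,\dots,n_k\ge3$ with $\sum n_i=n$. Every $k$-strong tournament on $n$ vertices has a $k$-cycle factor with cycle lengths $n_1,\dots,n_k$.

Since there are finitely many tournaments with $n<10^{13}k^{10}$, Theorem 1 implies the conjecture. The hypothesis "$k$-strong" cannot be lowered to "$(k-1)$-strong":

**Theorem 2.** Let $k\ge2$. For every $n\ge 2k^2$ there is a $(k-1)$-strong tournament on $n$ vertices which has no $k$-cycle factor with lengths $n_1,\dots,n_k$, for any $n_1,\dots,n_k\ge 2k$ with $\sum n_i=n$.

## Strong partitions and separations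

We use four textbook facts besides Markov's inequality.

* Camion's theorem, quoted above.
* Moon's theorem: in a strong tournament of order $m\ge3$ every vertex lies on cycles of all lengths $3,\dots,m$. The vertex set of a cycle induces a strong subtournament, so there are strong subtournaments of all orders $3,\dots,m$.
* Menger's theorem: in a digraph with vertex sets $\mathcal X,\mathcal Y$, the maximum number of vertex-disjoint $\mathcal X$–$\mathcal Y$ paths equals the minimum size of a vertex set meeting all $\mathcal X$–$\mathcal Y$ paths.
* Every tournament has a unique initial strong component (no arc enters it, so it dominates every other vertex) and a unique terminal one (no arc leaves it, so every other vertex dominates it).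

By Camion's theorem, Theorem 1 asks for a partition of $V(T)$ into sets $W_1,\dots,W_k$ with
$$|W_i|=n_i\quad\text{and}\quad T[W_i]\ \text{strong}\qquad(1\le i\le k).\tag{1}$$
For $k=1$ there is nothing left to do. In the proof of Theorem 1 we therefore assume $k\ge2$ and number the lengths so that $n_k=\max_i n_i$, hence $n_k\ge n/k$. The set $W_k$ will be the large one that absorbs whatever is left over.

**Notation.** $N^-(U)$ (resp. $N^+(U)$) is the set of vertices outside $U$ with an arc into (resp. from) $U$. We write $P\Rightarrow Q$ if all arcs between $P$ and $Q$ go from $P$ to $Q$.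

**Definition (separation).** A separation of $T$ of order $|S|$ is a partition $(P,S,Q)$ of $V(T)$ with $P,Q\ne\emptyset$ and $P\Rightarrow Q$. The sets $P,Q$ are its sides.

In the tournament with the single back arc $v_n\to v_1$, the triple $(\{v_2,\dots,v_i\},\{v_1\},\{v_{i+1},\dots,v_n\})$ is a separation of order $1$ for $2\le i<n$. In a $k$-strong tournament every separation has order at least $k$, because deleting $S$ leaves no path from $Q$ to $P$. Separations arise in one standard way: if $U\ne\emptyset$ and $U\cup N^-(U)\ne V(T)$, then
$$\big(U,\ N^-(U),\ V(T)\setminus(U\cup N^-(U))\big)\tag{2}$$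
is a separation, because no vertex of the third set has an arc into $U$.

**Definition (reachable set).** A vertex set $Y$ not containing $r$ is reachable from the root $r$ if every vertex of $Y$ is reachable from $r$ in the digraph induced on $Y\cup\{r\}$. For a set of roots disjoint from $Y$, every vertex of $Y$ must be reachable from some root in the digraph induced on $Y$ and the roots.

With the arcs $r\to a\to b$ only, $\{a\}$ and $\{a,b\}$ are reachable from $r$, while $\{b\}$ is not: the path must stay inside.

## With $k-1$ return arcs there are at most $k-1$ long cycles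

We prove Theorem 2 now, because the picture is useful later. Put $d=k-1\ge1$ and let $n\ge 2k^2$.

**Step 1: the tournament.** The purpose is to thicken the two ends of the single-back-arc example so that it becomes $d$-strong. Let $A$ and $B$ be disjoint copies of the rotational tournament on $\mathbb Z_{2d+1}$, with arcs $x\to x+1,\dots,x+d$. Let $M$ be a transitive tournament on $n-2(2d+1)=n-4k+2$ vertices; this number is at least $2k^2-4k+2=2(k-1)^2>0$. Let $A\Rightarrow M\Rightarrow B$, and let all arcs between $A$ and $B$ go from $A$ to $B$, except for a matching of return arcs $b_i\to a_i$, $1\le i\le d$ (distinct $b_i\in B$, distinct $a_i\in A$).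

**Step 2: it is $d$-strong.** Delete at most $d-1$ vertices. In the cyclic order of $\mathbb Z_{2d+1}$ fewer than $d$ vertices are missing, so the next remaining vertex after any $x$ is at distance at most $d$ and is dominated by $x$. Hence what remains of $A$ is strong, and the same holds for $B$; each has at least $2d+1-(d-1)=d+2\ge3$ vertices. Some return arc $b_i\to a_i$ survives, since these $d$ arcs are disjoint and each deletion destroys at most one of them. Some arc from $A$ to $B$ survives, since a remaining $b\in B$ has at most one out-neighbor in $A$ and at least three vertices of $A$ remain. So the remainders of $A$ and $B$ lie in one strong component. Each remaining vertex of $M$ has in-neighbors in what is left of $A$ and out-neighbors in what is left of $B$, so it lies in this component too.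

**Step 3: no factor.** This step counts return arcs. If we list $A$, then $M$, then $B$, the only arcs going back from a later set to an earlier one are the $b_i\to a_i$. A cycle that lies in none of $A,M,B$ must use one of them, and no cycle lies in $M$, since $M$ is acyclic. So any cycle not contained in $A$ or in $B$ uses an arc $b_i\to a_i$, and there are at most $d=k-1$ disjoint such cycles. If all $n_i\ge 2k>2k-1=2d+1=|A|=|B|$, then no cycle of length $n_i$ fits inside $A$ or $B$. Hence there are no $k$ disjoint cycles of these lengths. $\blacksquare$

## One badly chosen cycle can use up every return route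

The first approach to Theorem 1 that suggests itself is greedy: pick disjoint strong sets $W_1,\dots,W_{k-1}$ of the right sizes, and hope that the large remainder is strong. The tournament above shows where this stops. Take $d=2$, so that $A,B$ are copies of the rotational tournament on $\mathbb Z_5$ and the whole tournament is $2$-strong, and let $|M|\ge 2$. With $m,m'\in M$ distinct,
$$a_1\to m\to b_2\to a_2\to m'\to b_1\to a_1$$
is a $6$-cycle. If we take its vertex set as $W_1$, both return arcs are gone. The remainder contains three vertices of $A$ and three of $B$ and has no arc back from $B$ to $A\cup M$ or from $M$ to $A$. It is not strong. When return routes are scarce, we must decide exactly which part gets which route.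

There is a second way for the remainder to fail, without any large bottleneck: a single vertex $o$ may have very few in-neighbors, and $W_1,\dots,W_{k-1}$ may swallow all of them.

The proof splits accordingly.

* If there is a suitable separation $(P,S,Q)$ with both sides large, we use it as a skeleton. Each of $W_1,\dots,W_{k-1}$ gets exactly one vertex of $S$, a piece of $P$ that can be reached from it, and a piece of $Q$ that reaches it; the set $W_k$ gets the rest. Since $P\Rightarrow Q$, such sets are automatically strong. The difficulty is to cut $P$ into reachable pieces of prescribed sizes with nothing left over.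
* If there is no small separation with large sides, the greedy approach works, provided that we prepare three different versions of it. The second kind of failure can spoil at most two of them.

## Exchanging vertices between sets grown from roots

We want disjoint sets of prescribed sizes, each reachable from its own root. Growing them one after another can block: with arcs $r_1\to a$, $r_1\to b$, $r_2\to a$ and sizes $1,1$, the choice $V_1=\{a\}$ leaves nothing for $r_2$. The remedy is an exchange, which gives $b$ to $r_1$ and frees $a$. Sometimes no exchange can help: with arcs $r_1\to a$, $r_2\to a$, $a\to b$ we must take $V_1=\{a\}$, and then $b$ cannot be reached from $r_2$; but then $N^-(\{b\})=\{a\}$ is a visible bottleneck. The next lemma says that exchanges work unless there is such a bottleneck.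

**Setting.** $D$ is a digraph whose vertex set is the disjoint union $V\cup\{r_1,\dots,r_q\}\cup\sigma$, with $q\ge0$, and $p_1,\dots,p_q\ge1$ are integers. A configuration is a tuple $(V_1,\dots,V_q)$ of disjoint subsets of $V$ with $|V_j|=p_j$ and $V_j$ reachable from $r_j$. Given a configuration, let $V_0$ be the set of vertices of $V\setminus\bigcup_{j\ge1}V_j$ reachable from $\sigma$ in $D[\sigma\cup(V\setminus\bigcup_{j\ge1}V_j)]$, and let $X=V\setminus\bigcup_{j\ge0}V_j$ be the unused rest. By definition there is no arc from $\sigma\cup V_0$ to $X$.

**Lemma 3 (exchange lemma).** If a configuration exists, there is a configuration such that either $X=\emptyset$, or there is a set $U$ with $X\subseteq U\subseteq V$, $U\ne\emptyset$, no arc from $\sigma$ into $U$, and $|N^-(U)|\le q$.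

Here is an example with $q=1$, $p_1=2$, $\sigma=\{r_2\}$, $V=\{z,l,x\}$ and arcs
$$r_1\to z,\quad r_1\to x,\quad z\to l,\quad x\to l,\quad r_2\to z.$$
Start with $V_1=\{z,l\}$, so $V_0=\emptyset$ and $X=\{x\}$. The vertex $z$ is wanted by $r_2$. If we release $z$, then $r_1$ loses $l$ too, since $l$ hangs on $z$. First exchange $l$ for $x$: now $V_1=\{z,x\}$, $V_0=\emptyset$, $X=\{l\}$. Nothing hangs on $z$ any more, and $x\to l$, so exchange $z$ for $l$: now $V_1=\{x,l\}$, $V_0=\{z\}$, $X=\emptyset$. These are the two exchanges of the proof, Cases A and B below. With several roots the vertex wanted by $\sigma$ may be available only after a chain of exchanges, and we need bookkeeping that shows progress.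

*Proof of Lemma 3.*

**Step 1: what a part keeps when it loses a vertex.** For $z\in V_j$ let $\mathrm{Keep}_j(z)$ be the set of vertices reachable from $r_j$ in $D[(V_j\cup\{r_j\})\setminus\{z\}]$, so $r_j\in\mathrm{Keep}_j(z)$, and let
$$\mathrm{Lost}_j(z)=V_j\setminus(\mathrm{Keep}_j(z)\cup\{z\}).$$
There is no arc from $\mathrm{Keep}_j(z)$ to $\mathrm{Lost}_j(z)$. We also use a symbol $*$ for "no vertex" and put $\mathrm{Keep}_j(*)=\emptyset$. In the example with $V_1=\{z,l\}$: $\mathrm{Keep}_1(z)=\{r_1\}$, $\mathrm{Lost}_1(z)=\{l\}$, $\mathrm{Keep}_1(l)=\{r_1,z\}$, $\mathrm{Lost}_1(l)=\emptyset$. We shall use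
$$z'\in\mathrm{Lost}_j(z)\ \Longrightarrow\ \mathrm{Keep}_j(z)\cup\{z\}\subseteq\mathrm{Keep}_j(z').\tag{3}$$
To see this, note that every vertex of $\mathrm{Keep}_j(z)$ is reached from $r_j$ by a path inside $\mathrm{Keep}_j(z)$, which avoids $z'$. On a path from $r_j$ to $z$ in $V_j\cup\{r_j\}$, all vertices before $z$ are reached without $z$, so they lie in $\mathrm{Keep}_j(z)$; this path avoids $z'$ as well.

**Step 2: cascades.** This step sets up the quantity to be maximized. Let $N=|V|+q+1$. A *cascade* for a configuration consists of keys $z_j^i\in V_j\cup\{*\}$ ($1\le j\le q$, $0\le i\le N$) with $z_j^0=*$ such that, writing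
$$R_i=\sigma\cup V_0\cup\bigcup_j\mathrm{Keep}_j(z_j^i),$$
the following holds for all $i\ge1$ and all $j$: whenever $z_j^i\ne z_j^{i-1}$, we have

* $z_j^i\in V_j$,
* $z_j^i$ has an in-neighbor in $R_{i-1}\setminus(V_j\cup\{r_j\})$,
* $\mathrm{Keep}_j(z_j^{i-1})\subseteq\mathrm{Keep}_j(z_j^i)$.

A key is a vertex that someone else could use, and $R_i$ collects the vertices from which a new arc to $X$ would be useful. In the example with $V_1=\{z,l\}$, the keys $z_1^0=*$ and $z_1^i=z$ for $i\ge1$ form a cascade, since $r_2\to z$ and $r_2\in R_0$. Then $R_0=\{r_2\}$ and $R_1=\{r_1,r_2\}$, and the arc $r_1\to x$ leads from $R_1$ to $X$.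

The third condition gives $R_0\subseteq R_1\subseteq\cdots\subseteq R_N$. Clearly $R_i\cap X=\emptyset$. Moreover, every key $z_j^i\ne *$ has an in-neighbor in $R_{i-1}\setminus(V_j\cup\{r_j\})$: look at the last level $i'\le i$ at which the $j$-th key changed, and use $R_{i'-1}\subseteq R_{i-1}$. Every configuration has at least the cascade with all keys $*$. There are finitely many configurations with cascade; choose one for which the vector $(|R_0|,|R_1|,\dots,|R_N|)$ is lexicographically maximum, and call this maximum vector $\mu$.

**Step 3: Claim 1. In the chosen configuration there is no arc from $R_N$ to $X$.** This step shows that an arc to $X$ would allow an exchange. Let $\mathcal S(i)$ be the statement: some configuration with cascade agrees with $\mu$ in coordinates $0,\dots,i$ and has an arc from $R_i$ to $X$. If Claim 1 fails, then $\mathcal S(N)$ holds. Let $i$ be minimal such that $\mathcal S(i)$ holds. Since there is never an arc from $R_0=\sigma\cup V_0$ to $X$, we have $i\ge1$. Take a configuration with cascade witnessing $\mathcal S(i)$ and an arc $u\to x$ with $u\in R_i$, $x\in X$. There is no arc from $R_{i-1}$ to $X$, since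 otherwise the same witness would prove $\mathcal S(i-1)$. So $u\notin R_{i-1}$, and therefore $u\in\mathrm{Keep}_j(z)$ for some $j$, where $z=z_j^i\ne *$. For every $t<i$:

* $z_j^t\ne z$, since otherwise $u\in R_t\subseteq R_{i-1}$.
* $\mathrm{Keep}_j(z_j^t)\subseteq\mathrm{Keep}_j(z)$, so $z\notin\mathrm{Keep}_j(z_j^t)$ and $\mathrm{Keep}_j(z_j^t)\cap\mathrm{Lost}_j(z)=\emptyset$.
* $z_j^t\notin\mathrm{Lost}_j(z)$, since otherwise $z\in\mathrm{Keep}_j(z_j^t)$ by (3). Hence $z_j^t\in\mathrm{Keep}_j(z)\cup\{*\}$.

Let $y\in R_{i-1}\setminus(V_j\cup\{r_j\})$ be an in-neighbor of $z$; it exists by Step 2.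

*Case A: $\mathrm{Lost}_j(z)\ne\emptyset$.* Order $V_j\cup\{r_j\}$ with $r_j$ first, then the rest of $\mathrm{Keep}_j(z)$, then $z$, then $\mathrm{Lost}_j(z)$, such that every vertex after $r_j$ has an earlier in-neighbor. This is possible: the vertices of $\mathrm{Keep}_j(z)$ are reached from $r_j$ inside $\mathrm{Keep}_j(z)$; the vertex $z$ has an in-neighbor in $\mathrm{Keep}_j(z)$, namely its predecessor on a path from $r_j$; and since $V_j$ is reachable from $r_j$, as long as vertices remain there is an arc from the listed ones to a remaining one. Let $l\in\mathrm{Lost}_j(z)$ be the last vertex of the order. Replace $V_j$ by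
$$V_j'=(V_j\setminus\{l\})\cup\{x\}.$$
The set $V_j\setminus\{l\}$ is still reachable from $r_j$, and $u\to x$ with $u\in\mathrm{Keep}_j(z)$, so $u\ne l$. Thus $V_j'$ is reachable from $r_j$, and we have a new configuration. Primes denote its sets.

Since $x\notin V_0$, the vertices of $V_0$ are still unused and reachable from $\sigma$ inside $\sigma\cup V_0$, so $V_0'\supseteq V_0$. If the inclusion were strict, the new configuration with all keys $*$ would exceed $\mu$ in coordinate $0$. So $V_0'=V_0$. Keep all keys $z_h^t$ for $t\le i$, and put $z_h^t=z_h^i$ for $t>i$. None of the kept keys is $l$: for $h\ne j$ they lie in $V_h\cup\{*\}$, and for $h=j$ they lie in $\mathrm{Keep}_j(z)\cup\{z,*\}$. We check that this is a cascade.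

For $h\neq j$ nothing changes in part $h$. For $t<i$ we have $\mathrm{Keep}'_j(z_j^t)=\mathrm{Keep}_j(z_j^t)$: the old set does not contain $l$, so all its vertices are still reached inside it; and $x$ has no in-neighbor in it, because it is contained in $R_{i-1}$, which has no arc to $X$; so nothing new is reached. Hence $R_t'=R_t$ for $t<i$. Also $\mathrm{Keep}_j'(z)\supseteq\mathrm{Keep}_j(z)\cup\{x\}$, since $l\notin\mathrm{Keep}_j(z)$, $u\to x$ and $x\ne z$. The inclusions between consecutive $\mathrm{Keep}$ sets hold: below level $i$ nothing changed, and at level $i$ we have $\mathrm{Keep}'_j(z_j^{i-1})=\mathrm{Keep}_j(z_j^{i-1})\subseteq\mathrm{Keep}_j(z)\subseteq\mathrm{Keep}'_j(z)$. The required in-neighbors of keys of level $t\le i$ lie in $R_{t-1}=R'_{t-1}$; they are different from $x$ because $R_{t-1}\cap X=\emptyset$; and the only vertex added to a part is $x$. So they remain valid. Thus we have a cascade with $R_t'=R_t$ for $t<i$ and $R_i'\supseteq R_i\cup\{x\}\supsetneq R_i$. Its vector exceeds $\mu$, a contradiction.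

*Case B: $\mathrm{Lost}_j(z)=\emptyset$.* Replace $V_j$ by
$$V_j'=(V_j\setminus\{z\})\cup\{x\}.$$
Here $V_j\setminus\{z\}=\mathrm{Keep}_j(z)\setminus\{r_j\}$ and $u\to x$, so $V'_j$ is reachable from $r_j$. As in Case A, $V_0'\supseteq V_0$, hence $V_0'=V_0$ by maximality of coordinate $0$. Therefore $z$, now unused, lies in $X'$. Keep the keys for $t\le i-1$ (none of them is $z$) and put $z_h^t=z_h^{i-1}$ for $t\ge i$. For $t\le i-1$ the set $\mathrm{Keep}_j(z_j^t)$ does not contain $z$ and has no arc to $x$, so it is unchanged, as in Case A. Hence $R'_t=R_t$ for $t\le i-1$, and the cascade conditions hold: the in-neighbors required at levels $\le i-1$ lie in unchanged sets $R_t$ and differ from $x$. So the coordinates $0,\dots,i-1$ agree with $\mu$. The arc $y\to z$ goes from $R_{i-1}=R'_{i-1}$ to $X'$. This is $\mathcal S(i-1)$, contradicting the minimality of $i$. Claim 1 is proved.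

**Step 4: Claim 2, at a level where the cascade stops growing.** This step finds the other half of the bottleneck. Suppose $X\ne\emptyset$ in the chosen configuration. Since $0\le|R_i|-|\sigma|\le|V|+q$, at most $|V|+q+1$ values are possible, and the nondecreasing sequence $|R_0|\le\dots\le|R_N|$ has $|V|+q+2$ terms. So $|R_i|=|R_{i+1}|$ for some $i<N$. Put $z_j=z_j^i$, $R=R_i$, and
$$D_j^*=\begin{cases}\mathrm{Lost}_j(z_j)&\text{if }z_j\ne *,\\ V_j&\text{if }z_j=*.\end{cases}$$
*Claim 2. No $d\in D_j^*$ has an in-neighbor in $R\setminus(V_j\cup\{r_j\})$.* Otherwise redefine $z_j^{i+1}=d$, $z_h^{i+1}=z_h^i$ for $h\ne j$, and repeat these keys at all higher levels. This is a cascade: the in-neighbor exists by assumption, and $\mathrm{Keep}_j(z_j)\subseteq\mathrm{Keep}_j(d)$ by (3), or trivially if $z_j=*$. Moreover $\mathrm{Keep}_j(d)$ contains $z_j$ by (3) if $z_j\ne *$, and it contains $r_j$ if $z_j=*$. This extra vertex is not in $R_i$. So the new $R_{i+1}$ has more than $|R_i|=|R_{i+1}|$ elements, while the coordinates $0,\dots,i$ are unchanged. This contradicts the maximality of $\mu$.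

**Step 5: the bottleneck.** Let $U=X\cup\bigcup_jD_j^*\supseteq X\neq\emptyset$. We claim that there is no arc from $R$ to $U$. From $R$ to $X$ there is none by Claim 1, as $R\subseteq R_N$. For the arcs from $R$ to $D_j^*$, those starting outside $V_j\cup\{r_j\}$ are excluded by Claim 2. The part of $R$ inside $V_j\cup\{r_j\}$ is $\mathrm{Keep}_j(z_j)$, which is empty if $z_j=*$ and has no arc to $\mathrm{Lost}_j(z_j)$ otherwise. In particular there is no arc from $\sigma\subseteq R$ to $U$. Which vertices lie outside $U\cup R$? The sets $\sigma$ and $V_0$ lie in $R$, and $X$ lies in $U$. In $V_j\cup\{r_j\}$ exactly one vertex is missed: $z_j$ if $z_j\ne *$, and $r_j$ if $z_j=*$. So $|N^-(U)|\le q$. $\square$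

**Lemma 4.** Let $D$ be a digraph on $V\cup\{r_1,\dots,r_s\}$, $g\ge1$, $p_1,\dots,p_s\ge1$, $|V|\ge g+\sum p_j$, and suppose $|N^-(U)|\ge s$ for all $U\subseteq V$ with $|U|\ge g$. Then there are disjoint $V_1,\dots,V_s\subseteq V$ with $|V_j|=p_j$ and $V_j$ reachable from $r_j$.

*Proof.* We add one set at a time, using Lemma 3 to make room. Suppose that suitable $V_1,\dots,V_q$ have been found for some $0\le q<s$. Delete the roots $r_{q+2},\dots,r_s$ and apply Lemma 3 with roots $r_1,\dots,r_q$ and $\sigma=\{r_{q+1}\}$. In the resulting configuration $|X|<g$. This is clear if $X=\emptyset$. Otherwise $X\subseteq U$ with at most $q$ in-neighbors in the reduced digraph, so at most $q+(s-q-1)<s$ in $D$, and the hypothesis gives $|X|\le|U|<g$. Hence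
$$|V_0|\ge|V|-\sum_{j\le q}p_j-(g-1)\ge p_{q+1}.$$
The set $V_0$ is reachable from $r_{q+1}$. The first $p_{q+1}$ vertices of $V_0$ in a breadth-first order from $r_{q+1}$ form a set reachable from $r_{q+1}$; call it $V_{q+1}$. Iterate. $\square$

## Splitting a tournament across a separation

**Proposition 5.** Let $T$ be $k$-strong, $g\ge1$, $(P,S,Q)$ a separation of order $s$ with $|P|,|Q|\ge g+s$, and suppose every separation with both sides of size $\ge g$ has order $\ge s$. If $n_k\ge3s+2g$, the desired partition (1) exists.

*Proof.* Recall $k\ge2$. We have $s\ge k$, since $T$ is $k$-strong. Write $S=\{r_1,\dots,r_s\}$ and $S^*=\{r_k,\dots,r_s\}\ne\emptyset$. For $j<k$ the set $W_j$ will contain $r_j$, and $W_k$ will contain $S^*$. Put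
$$a=|P|-g-(s-k+1),\qquad b=|Q|-g-(s-k+1).$$
Then $a,b\ge s-(s-k+1)=k-1$.

**Step 1: how many vertices of each $W_j$ come from each side.** We need $p_j,q_j\ge1$ with $p_j+q_j=n_j-1$ for $j<k$, $\sum_{j<k}p_j\le a$ and $\sum_{j<k}q_j\le b$. Since each $p_j$ may be any integer in $[1,n_j-2]$, the sum $\sum p_j$ may be any integer in $[k-1,\sum_{j<k}(n_j-2)]$. The condition $\sum q_j\le b$ says $\sum p_j\ge\sum_{j<k}(n_j-1)-b$. So we need
$$\max\Big(k-1,\ \sum_{j<k}(n_j-1)-b\Big)\le\min\Big(a,\ \sum_{j<k}(n_j-2)\Big).$$
These are four inequalities. First, $k-1\le a$. Second, $k-1\le\sum_{j<k}(n_j-2)$, because $n_j\ge3$. Third, $\sum_{j<k}(n_j-1)-b\le\sum_{j<k}(n_j-2)$, which says $k-1\le b$. Fourth, $\sum_{j<k}(n_j-1)\le a+b$, that is,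
$$n-n_k-k+1\le n-s-2g-2(s-k+1),$$
or $n_k\ge3s+2g-3(k-1)$, which holds because $n_k\ge3s+2g$. Fix such $p_j,q_j$.

**Step 2: a first packing in $P$.** This step gives each $r_j$, $j<k$, a set of the right size, and each vertex of $S^*$ an out-neighbor of its own. Let $\emptyset\ne U\subseteq P$. Since no arc goes from $Q$ to $P$, we have $N^-(U)\subseteq(P\setminus U)\cup S$, and (2) is a separation whose second side contains $Q$. As $|Q|\ge g$, we get $|N^-(U)|\ge s$ whenever $|U|\ge g$. So Lemma 4 applies to $T[P\cup S]$ with $V=P$, roots $r_1,\dots,r_s$ and sizes $p_1,\dots,p_{k-1},1,\dots,1$: the sizes sum to at most $a+(s-k+1)=|P|-g$. We get $V_1,\dots,V_s$. Let $\Pi=\bigcup_{j\ge k}V_j$. Each $V_j$ with $j\ge k$ is a single vertex dominated by $r_j$. So every vertex of $S^*$ has an out-neighbor in $\Pi$, and every vertex of $\Pi$ has an in-neighbor in $S^*$.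

**Step 3: absorbing the rest of $P$.** The first packing leaves vertices unused, perhaps vertices that $S^*$ cannot reach; we now exchange until nothing is left over. Only $k-1$ roots remain in play, so $k$-strength is exactly what we need. Apply Lemma 3 in $T[P\cup S]$ to the ground set $P\setminus\Pi$ with roots $r_1,\dots,r_{k-1}$, sizes $p_1,\dots,p_{k-1}$ and $\sigma=S^*\cup\Pi$; the tuple $(V_1,\dots,V_{k-1})$ is a configuration. Suppose that the second outcome occurred. Then there is $\emptyset\ne U\subseteq P\setminus\Pi$ with at most $k-1$ in-neighbors in $P\cup S$, and these are all its in-neighbors in $T$. Deleting them leaves no arc into $U$, while $Q\ne\emptyset$ survives. This contradicts $k$-strongness. So $X=\emptyset$. Let $P_j$ be the $j$-th part of the resulting configuration ($j<k$) and $P_k=P\setminus\bigcup_{j<k}P_j=\Pi\cup V_0$. Then: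

* $|P_j|=p_j$ and $P_j$ is reachable from $r_j$, for $j<k$;
* $P_k$ is reachable from $S^*$: vertices of $V_0$ are reached from $S^*\cup\Pi$ inside $S^*\cup\Pi\cup V_0$, and vertices of $\Pi$ have in-neighbors in $S^*$;
* every vertex of $S^*$ has an out-neighbor in $P_k$.

**Step 4: the same in $Q$.** Reverse all arcs of $T$. The reverse is $k$-strong, $(Q,S,P)$ is a separation of it, and the hypotheses are symmetric. So Steps 2 and 3, with sizes $q_j$ and $b$ in place of $a$, give a partition $Q_1,\dots,Q_k$ of $Q$ with $|Q_j|=q_j$ for $j<k$. In terms of $T$, every vertex of $Q_j$ can reach $r_j$ inside $Q_j\cup\{r_j\}$ ($j<k$), every vertex of $Q_k$ can reach $S^*$ inside $Q_k\cup S^*$, and every vertex of $S^*$ has an in-neighbor in $Q_k$.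

**Step 5: gluing.** Here we use $P\Rightarrow Q$. For $j<k$ let $W_j=P_j\cup\{r_j\}\cup Q_j$, of size $p_j+1+q_j=n_j$. The root $r_j$ reaches all of $P_j$, each vertex of $P_j\ne\emptyset$ dominates all of $Q_j\ne\emptyset$, and each vertex of $Q_j$ reaches $r_j$; so $W_j$ is strong. Let $W_k=P_k\cup S^*\cup Q_k$; it contains all remaining vertices, so $|W_k|=n_k$. From any $r\in S^*$ we reach a vertex of $P_k$, hence all of $Q_k$, hence all of $S^*$ (every vertex of $S^*$ has an in-neighbor in $Q_k$), hence all of $P_k$. Conversely every vertex of $Q_k$ reaches $S^*$, and every vertex of $P_k$ reaches $Q_k$. So $W_k$ is strong. $\square$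

## Initial components of random sets dominate almost everything

We turn to tournaments with no small separation with large sides. There we shall want small strong sets $A$ such that nearly every vertex has an in-neighbor in $A$. A random set $D$ need not be strong; its initial strong component is. Even if that component is a single vertex, it does the job. For a vertex set $D$ of a tournament let $I(D)$, $F(D)$ be the initial and terminal strong components of the tournament induced on $D$.

As an example, let $T$ be transitive, $v_i\to v_j$ for $i<j$. Then $I(D)$ is the vertex of $D$ of smallest index, and the vertices outside $D$ without in-neighbor in $I(D)$ are those before it. For a random $c$-set their expected number is $(n-c)/(c+1)$: a random vertex outside $D$ precedes all of $D$ with probability $1/(c+1)$.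

**Lemma 6.** Let $D$ be a uniformly random $c$-subset of $V(T)$, $1\le c<n=|V(T)|$. The expected number of $v\notin D$ with no in-neighbor in $I(D)$ is at most $3n/c$. Likewise for $v\notin D$ with no out-neighbor in $F(D)$.

*Proof.*

**Step 1: reduction to a count in a fixed set.** If $v$ is uniform in $V\setminus D$, then $D'=D\cup\{v\}$ is a uniform $(c+1)$-set and $v$ is uniform in $D'$. Call $v\in D'$ *bad* if $v\Rightarrow J_v$, where $J_v=I(D'\setminus\{v\})$. We show that every $(c+1)$-set $D'$ has at most $3$ bad vertices. Then a random $v\notin D$ has no in-neighbor in $I(D)$ with probability at most $3/(c+1)$, and the expected number is at most $3(n-c)/(c+1)\le3n/c$.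

**Step 2: at most three bad vertices.** If $v$ is bad, the in-neighborhood of $J_v$ in $D'$ is exactly $\{v\}$, since nothing else in $D'\setminus\{v\}$ has an arc into the initial component. Let $v\ne v'$ be bad.

First, $J_v\cap J_{v'}=\emptyset$. Indeed, let $y$ be in both. Then $v'\to y\in J_v$ and $v'\ne v$, so $v'\in J_v$, hence $v\to v'$. Symmetrically $v'\to v$, a contradiction.

Next, let $u\in J_v$ and $u'\in J_{v'}$; these are distinct. If $u\to u'$, then $u$ is an in-neighbor of $J_{v'}$, so $u=v'$. If $u'\to u$, then $u'=v$. Therefore $J_v=\{v'\}$ or $J_{v'}=\{v\}$: if some $u\in J_v$ differs from $v'$, then every $u'\in J_{v'}$ equals $v$.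

So each pair $\{v,v'\}$ of bad vertices satisfies $J_v=\{v'\}$ or $J_{v'}=\{v\}$, and for each bad $v$ there is at most one $v'$ with $J_v=\{v'\}$. With $\beta$ bad vertices, $\binom\beta2\le\beta$, so $\beta\le3$. The second statement follows by reversing all arcs. $\square$

The number $3$ is attained: in a $3$-cycle $x\to y\to z\to x$ with $c=2$, removing $x$ leaves $y\to z$, so $J_x=\{y\}$ and $x$ is bad; by symmetry all three vertices are.

## Three candidates when no small separation has large sides

Put
$$\Lambda=3(k-1),\qquad c=900k^2,\qquad t=36k^2,\qquad s_0=ct=32400k^4.$$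

**Proposition 7.** Let $T$ be a strong tournament on $n\ge10^{13}k^{10}$ vertices. Then either the desired partition $W_1,\dots,W_k$ of (1) exists, or $T$ has a separation of order at most $s_0$ with both sides of size at least $s_0^2+1$.

*Proof.* As before, $k\ge2$ and $n_k\ge n/k$. Write $V=V(T)$.

**Step 1: many disjoint blocks.** We collect small strong sets that dominate almost everything, or are dominated by almost everything. Let $m=s_0^2+t$. Then
$$c(4m+1)\le3.78\cdot10^{12}k^{10}+129600k^4+900k^2<4\cdot10^{12}k^{10}\le n,$$
because $4cs_0^2=3.779136\cdot10^{12}k^{10}$ and $4ct=129600k^4$. So $\lfloor n/c\rfloor\ge4m$. Call a $c$-set $D$ *good* if fewer than $12n/c$ vertices $v\notin D$ have no in-neighbor in $I(D)$, and fewer than $12n/c$ have no out-neighbor in $F(D)$. By Lemma 6 and Markov's inequality each of the two conditions fails with probability at most $1/4$ for a random $c$-set, so a random $c$-set is good with probability at least $1/2$. Choose $\lfloor n/c\rfloor$ disjoint $c$-sets at random, each of them uniform. The expected number of good ones is at least $2m$, so there exist $2m$ disjoint good sets. Let $A_1,\dots,A_m$ be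 the sets $I(D)$ for $m$ of them, and $B_1,\dots,B_m$ the sets $F(D)$ for the other $m$. These are the blocks: disjoint, strong (possibly single vertices), with at most $c$ vertices each.

Let $E(A_i)$ be the set of vertices outside $A_i$ without in-neighbor in $A_i$, and $E(B_i)$ the set of vertices outside $B_i$ without out-neighbor in $B_i$. Since $I(D)$ dominates $D\setminus I(D)$ and $F(D)$ is dominated by $D\setminus F(D)$, these exceptional vertices lie outside the respective $D$. Hence
$$|E(A_i)|,\ |E(B_i)|<12n/c.$$
In a transitive tournament, for instance, $A_i$ is one vertex near the beginning, and $E(A_i)$ consists of the vertices before it.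

**Step 2: links from $B$-blocks to $A$-blocks, or a separation.** A vertex outside $E(A)\cup E(B)\cup A\cup B$ gives a route from $A$ to $B$ for free; the way back from $B$ to $A$ has to be found. Contract each block to one vertex, keeping an arc from one object to another whenever some arc of $T$ goes that way. Call the result $\hat T$. An *ordinary* vertex is one in no block.

*Suppose $\hat T$ has no $t$ disjoint paths from $\{B_i\}$ to $\{A_i\}$.* By Menger's theorem there is a set of fewer than $t$ vertices of $\hat T$ meeting all such paths. Let $S\subseteq V$ be the union of the corresponding vertices and blocks, so $|S|\le c(t-1)\le s_0$. At least $m-t+1=s_0^2+1$ blocks $A_i$ and as many blocks $B_i$ are disjoint from $S$; call them surviving. Let $P$ be the set of vertices that can reach some surviving $A_i$ in $T-S$, and $Q=V\setminus(S\cup P)$. There is no arc from $Q$ to $P$, so $P\Rightarrow Q$. The set $P$ contains all surviving $A_i$. The set $Q$ contains all surviving $B_i$: a path in $T-S$ from a surviving $B_i$ to a surviving $A_{i'}$ would project to a walk in $\hat T$ from $B_i$ to $A_{i'}$ avoiding the cut, and this walk would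 contain a path. As blocks are disjoint and nonempty, $|P|,|Q|\ge s_0^2+1$. So $(P,S,Q)$ is a separation as in the second alternative.

*So assume there are $t$ disjoint such paths.* Replace each by its subpath from the last $B$-block before its first $A$-block to that $A$-block. Then only the first vertex of the path is a $B$-block, only the last is an $A$-block, and all inner vertices are ordinary. Let $L_\ell\subseteq V$ be the set of vertices of $T$ on the $\ell$-th path, blocks expanded. These $t$ sets are disjoint. Take the $\Lambda$ smallest of them (note $t\ge\Lambda$), and renumber so that they are $L_1,\dots,L_\Lambda$ with blocks $A_\ell,B_\ell\subseteq L_\ell$. The average size of the smallest $\Lambda$ is at most $n/t$, so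
$$\sum_{\ell\le\Lambda}|L_\ell|\le\Lambda\frac nt\le\frac n{12k}.\tag{4}$$

**Step 3: closing the links into cores.** We turn each link into a strong set through which nearly all vertices are connected in both directions. We have
$$\sum_{\ell\le\Lambda}\big(|E(A_\ell)|+|E(B_\ell)|\big)\le3k\cdot\frac{24n}c=0.08\,\frac nk.\tag{5}$$
By (4) and (5) at most $0.17\,n/k$ vertices lie in some $L_\ell$, $E(A_\ell)$ or $E(B_\ell)$ with $\ell\le\Lambda$. So we can choose distinct $v_1,\dots,v_\Lambda$ outside all these sets. Let $C_\ell=L_\ell\cup\{v_\ell\}$. These cores are disjoint, and they have three properties.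

1. $C_\ell$ is strong and $|C_\ell|\ge3$. Go from $B_\ell$ along the link to $A_\ell$, then from some vertex of $A_\ell$ to $v_\ell$ (as $v_\ell\notin E(A_\ell)$), and from $v_\ell$ to some vertex of $B_\ell$ (as $v_\ell\notin E(B_\ell)$). Inside the strong sets $A_\ell$ and $B_\ell$ we can move freely. The sets $A_\ell,B_\ell,\{v_\ell\}$ are disjoint and nonempty.
2. For $i\ne\ell$ there are arcs in both directions between $C_i$ and $C_\ell$: some vertex of $A_i$ dominates $v_\ell$, and $v_\ell$ dominates some vertex of $B_i$.
3. Let $Fr$ be the set of vertices outside all $C_\ell$, $E(A_\ell)$, $E(B_\ell)$, $\ell\le\Lambda$; call them *free*. Every free vertex has an in-neighbor in $A_\ell$ and an out-neighbor in $B_\ell$, hence both in every $C_\ell$.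

**Step 4: exceptional vertices and a reserve.** Some vertices are neither free nor in a core; we reserve free neighbors for them. Let $O=V\setminus(Fr\cup\bigcup_\ell C_\ell)$ and $O^*=V\setminus Fr$. By (4) and (5),
$$|O^*|\le0.08\,\frac nk+\frac1{12}\cdot\frac nk+3k.$$
For each $o\in O^*$ choose one free in-neighbor if one exists, and one free out-neighbor if one exists. Let $Y\subseteq Fr$ be the set of all chosen vertices, so $|Y|\le2|O^*|$. Then
$$|Fr\setminus Y|\ge n-3|O^*|\ge n-0.49\,\frac nk-9k\ge n-\frac nk.\tag{6}$$

**Step 5: three versions of the greedy choice.** Partition $\{1,\dots,\Lambda\}$ into $J_1,J_2,J_3$ with $|J_i|=k-1$, and write $C_{J_i}=\bigcup_{\ell\in J_i}C_\ell$. For each $i\in\{1,2,3\}$ we define disjoint strong sets $W_1^i,\dots,W_{k-1}^i$ with $|W_j^i|=n_j$. Assign to each $j<k$ its own core $C_\ell$ with $\ell\in J_i$. If $|C_\ell|\ge n_j$, let $W_j^i\subseteq C_\ell$ be strong of size $n_j$; it exists by Moon's theorem, as $n_j\ge3$. Otherwise let $W_j^i$ be $C_\ell$ together with $n_j-|C_\ell|$ vertices of $Fr\setminus Y$. This is strong by properties 1 and 3: each added vertex has an in-neighbor and an out-neighbor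 in the strong set $C_\ell$. In total we need at most $\sum_{j<k}n_j=n-n_k\le n-n/k\le|Fr\setminus Y|$ free vertices, by (6), so the sets can be chosen disjoint. Let $T_i=T-\bigcup_{j<k}W_j^i$, which has $n_k$ vertices. It suffices to show that some $T_i$ is strong.

**Step 6: what a bad candidate looks like.** All cores $C_\ell$ with $\ell\notin J_i$ are contained in $T_i$, and there are $2(k-1)\ge1$ of them. These cores and all free vertices of $T_i$, including all of $Y$, lie in a single strong component $H_i$ of $T_i$, by properties 1–3. Let $I_i$ be the initial strong component of $T_i$, and call $i$ *in-bad* if $I_i\ne H_i$.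

Suppose $i$ is in-bad. Then $I_i\cap H_i=\emptyset$, so $I_i$ contains no free vertex and no vertex of a core $C_\ell$ with $\ell\notin J_i$. Hence $I_i\subseteq O\cup C_{J_i}$. Since $I_i$ is initial in $T_i$, all its in-neighbors were removed: $N^-(I_i)\subseteq\bigcup_{j<k}W_j^i\subseteq C_{J_i}\cup(Fr\setminus Y)$. Suppose that a free vertex $f\in\bigcup_jW_j^i$ dominated some $o\in I_i\subseteq O^*$. Then $o$ has a free in-neighbor, so one was chosen for it in $Y\subseteq V(T_i)$. This chosen vertex lies in $H_i$, so an arc of $T_i$ enters $I_i$ from outside, a contradiction. Hence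
$$I_i\subseteq O\cup C_{J_i},\qquad N^-(I_i)\subseteq C_{J_i}.\tag{7}$$

**Step 7: at most one $i$ is in-bad.** The obstructions for different $i$ must get their in-neighbors from disjoint sets of cores, and this is impossible for two of them at once. Suppose $i\ne i'$ are both in-bad, and let $Z=I_i\cap I_{i'}$.

If $Z=\emptyset$, take $u\in I_i$ and $u'\in I_{i'}$. If $u\to u'$, then $u\notin I_{i'}$ gives $u\in N^-(I_{i'})\subseteq C_{J_{i'}}$. But $u\in I_i\subseteq O\cup C_{J_i}$, which is disjoint from $C_{J_{i'}}$, a contradiction. The case $u'\to u$ is symmetric.

If $Z\ne\emptyset$, there is $w\in N^-(Z)$, since $T$ is strong and $Z\ne V$. As $w$ has an arc into $I_i$, it lies in $I_i$ or in $N^-(I_i)$, so by (7) $w\in I_i\cup C_{J_i}\subseteq O\cup C_{J_i}$. In the same way $w\in I_{i'}\cup C_{J_{i'}}\subseteq O\cup C_{J_{i'}}$. The sets $O$, $C_{J_i}$, $C_{J_{i'}}$ are pairwise disjoint, so $w\in O$. Then $w\notin C_{J_i}$ forces $w\in I_i$, and $w\notin C_{J_{i'}}$ forces $w\in I_{i'}$. So $w\in Z$, contradicting $w\in N^-(Z)$.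

**Step 8: one of the three is strong.** Steps 6 and 7 with all arcs reversed, using the chosen free out-neighbors in $Y$, show that the terminal component of $T_i$ differs from $H_i$ for at most one $i$. So at most two of the three indices are bad in one sense or the other. For a remaining $i$ the component $H_i$ is both initial and terminal, that is, $T_i$ is strong. Then $W_1^i,\dots,W_{k-1}^i,V(T_i)$ is the desired partition. $\square$

## A scale at which the minimum order of separations is constant

*Proof of Theorem 1.* The case $k=1$ is Camion's theorem. Let $k\ge2$ and let $T$ be $k$-strong on $n\ge10^{13}k^{10}$ vertices. By Proposition 7 either we have the partition (1), and Camion's theorem finishes the proof, or there is a separation of order at most $s_0$ with both sides of size at least $s_0^2+1$. Assume the latter.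

**Step 1: what is missing.** Proposition 5 asks for more than one separation of small order: for some $s$ and $g$ there must be a separation of order $s$ with sides at least $g+s$, while no separation with sides at least $g$ has order below $s$. If we take a separation of minimum order among those with large sides, a smaller order may occur at slightly smaller sides. We look for a scale at which this does not happen.

**Step 2: pigeonhole over scales.** For $1\le h\le s_0^2+1$ let $\kappa_h$ be the minimum order of a separation with both sides of size at least $h$. Such separations exist, $\kappa_h\le s_0$, and $\kappa_h\ge k$ since $T$ is $k$-strong. Clearly $\kappa_h$ is nondecreasing in $h$. Let $h_i=1+is_0$ for $0\le i\le s_0$, so that $h_{s_0}=s_0^2+1$. Then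
$$\kappa_{h_0}\le\kappa_{h_1}\le\dots\le\kappa_{h_{s_0}}$$
are $s_0+1$ integers in $[k,s_0]$, so two consecutive ones are equal: $\kappa_{h_i}=\kappa_{h_{i+1}}=:s$ for some $i<s_0$. Put $g=h_i\le1+(s_0-1)s_0\le s_0^2$.

**Step 3: Proposition 5 applies.** Since $\kappa_{h_{i+1}}=s$, there is a separation of order $s$ with both sides of size at least $h_{i+1}=g+s_0\ge g+s$. Since $\kappa_{h_i}=s$, every separation with both sides of size at least $g$ has order at least $s$. Finally
$$n_k\ge\frac nk\ge10^{13}k^9\ge3s_0+2s_0^2\ge3s+2g,$$
where $3s_0+2s_0^2=97200k^4+2.09952\cdot10^9k^8$. So Proposition 5 gives a partition of $V(T)$ into strong sets of sizes $n_1,\dots,n_k$. Each has at least $3$ vertices, so by Camion's theorem each carries a Hamiltonian cycle, and these $k$ cycles form the required factor. $\blacksquare$
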